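
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Interval Incidence Coloring Conjecture}
\theoremstyle{definition}
\newtheorem*{definition}{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Regular graphs whose interval incidence chromatic number exceeds twice the degree}


\begin{abstract}
An interval incidence coloring of a graph assigns colors to its vertex--edge incidences so that adjacent incidences get different colors and the colors at each vertex form an interval of integers. The Interval Incidence Coloring Conjecture asserts that $2\Delta$ colors always suffice for a graph of maximum degree $\Delta$. We disprove it for every $\Delta\ge 29$: for all $n\ge 1$ and $\Delta\ge 28n+1$ we construct a connected $\Delta$-regular graph that needs at least $2\Delta+n$ colors. In particular, the bound fails by a constant factor. The smallest graph in the construction is $29$-regular on $100$ vertices. We also show that every $\Delta$-regular graph with $\Delta\ge1$ can be colored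 with $\Delta(\lfloor\log_2\Delta\rfloor+2)$ colors.
\end{abstract}

\section{Introduction}

\subsection*{The question}

All graphs are finite and simple. An \emph{incidence} of a graph $G=(V,E)$ is a pair $(v,e)$ with $v\in e\in E$. Two distinct incidences $(v,e)$ and $(w,f)$ are \emph{adjacent} if $v=w$, or $e=f$, or $e=\{v,w\}$, or $f=\{v,w\}$. An \emph{incidence coloring} is a map $c$ from the incidences to the positive integers that gives different colors to adjacent incidences.

It helps to think of an edge $uv$ as carrying two messages: $v$ sends the color $c(v,u):=c(v,\{v,u\})$ to $u$, and $u$ sends $c(u,v)$ to $v$. Let $A_c(v)$ be the set of colors sent by $v$. Two incidences at different vertices $v$ and $u$ are adjacent exactly when $vu$ is an edge and at least one of the two incidences is on that edge. So $c$ is an incidence coloring if and only if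
\begin{itemize}
\item for each vertex $v$ the colors $c(v,u)$ sent by $v$ are pairwise distinct, and
\item $c(v,u)\notin A_c(u)$ whenever $v$ and $u$ are adjacent: no vertex receives a color that it sends.
\end{itemize}
The coloring is an \emph{interval incidence coloring} if, in addition, $A_c(v)$ consists of consecutive integers for every vertex $v$ of positive degree. The \emph{interval incidence chromatic number} $\chi_{ii}(G)$ of a graph with at least one edge is the smallest $k$ such that $G$ has an interval incidence coloring with colors in $\{1,\dots,k\}$.

Write $\Delta$ for the maximum degree of $G$. A proper vertex coloring with classes $V_1,\dots,V_m$ yields an interval incidence coloring with colors in $\{1,\dots,m\Delta\}$: let a vertex of $V_j$ of degree $d$ send the colors $(j-1)\Delta+1,\dots,(j-1)\Delta+d$ in any order; adjacent vertices then send disjoint sets of colors. Thus $\chi_{ii}(G)\le\Delta(\Delta+1)$ always, and bipartite graphs satisfy $\chi_{ii}(G)\le2\Delta$. At the other extreme stands the complete graph on $\{0,\dots,\Delta\}$. Put $c(i,j)=j$ for $j>i$ and $c(i,j)=j+\Delta+1$ for $j<i$. Then $A_c(i)=\{i+1,\dots,i+\Delta\}$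 contains neither $i$ nor $i+\Delta+1$, the only colors received by $i$, so again $2\Delta$ colors suffice. They are also necessary: adjacent vertices have different sets $A_c$, because $c(v,u)\in A_c(v)\setminus A_c(u)$, and $\Delta+1$ different sets of $\Delta$ consecutive integers do not fit into $\{1,\dots,k\}$ for $k<2\Delta$.

So two opposite families suggest the same bound. It is recorded in \cite{IIC} that $\chi_{ii}(G)\le2\Delta$ also holds for every subcubic graph (maximum degree at most $3$) and for every complete $k$-partite graph, and the following conjecture is stated there.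

\begin{conjecture}[\cite{IIC}]
Every graph $G$ satisfies $\chi_{ii}(G)\le2\Delta(G)$.
\end{conjecture}

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $n\ge1$ and $\Delta\ge28n+1$ be integers. There is a connected $\Delta$-regular graph $G$ on $4\Delta-16n$ vertices with $\chi_{ii}(G)\ge2\Delta+n$.
\end{theorem}

For $\Delta\ge29$ the choice $n=\lfloor(\Delta-1)/28\rfloor\ge1$ gives the following.

\begin{corollary}\label{cor:main}
For every $\Delta\ge29$ there is a $\Delta$-regular graph $G$ with
\[
\chi_{ii}(G)\ \ge\ 2\Delta+\Bigl\lfloor\frac{\Delta-1}{28}\Bigr\rfloor\ >\ 2\Delta .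
\]
Hence the Interval Incidence Coloring Conjecture is false for every $\Delta\ge29$, and
\[
\limsup_{\Delta\to\infty}\ \max_{\Delta(G)=\Delta}\frac{\chi_{ii}(G)}{\Delta}\ \ge\ 2+\frac1{28}.
\]
\end{corollary}

The maximum exists because $\chi_{ii}(G)\le\Delta(\Delta+1)$. For $n=1$ and $\Delta=29$ we obtain a $29$-regular graph on $100$ vertices with $\chi_{ii}\ge59>58$. In the other direction we prove the following bound.

\begin{theorem}\label{thm:upper}
Every $\Delta$-regular graph $G$ with $\Delta\ge1$ satisfies $\chi_{ii}(G)\le\Delta(\lfloor\log_2\Delta\rfloor+2)$.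
\end{theorem}

We do not determine the growth rate between these two bounds, nor what happens for $4\le\Delta\le28$.

\subsection*{The idea}

In a $\Delta$-regular graph all the intervals $A_c(v)$ have $\Delta$ elements, so each of them is described by one integer, the \emph{position} $a(v)=\min A_c(v)-1$. Section~\ref{sec:positions} characterizes the position functions that come from colorings. If the colors are taken from $\{1,\dots,2\Delta\}$, these functions are very rigid: $a(v)$ must \emph{equal} the number of neighbors of $v$ at smaller positions. We exploit this in three steps.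
\begin{enumerate}
\item Section~\ref{sec:core} gives a small graph $T$ on which no position function can have this property. For $n=1$ it has $11$ vertices, and the contradiction takes a few lines.
\item Inside a regular graph, a vertex of $T$ has further neighbors, and these may lie above or below it. Section~\ref{sec:twins} shows that a large class of vertices with the same neighborhood $Z$ lies entirely on one side of $Z$; it acts as a two-way switch.
\item Reflecting all positions reverses ``above'' and ``below'', so one has to obtain a contradiction in every setting of the switches. Section~\ref{sec:construction} builds $G$ from $T$ and two switches so that every setting induces on $T$ either a forbidden position function or the mirror image of one.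
\end{enumerate}
Allowing $t=n-1$ extra colors relaxes the equality in the first step to an inequality with slack $t$, and all the gadgets scale with $n$.

\section{From colorings to positions}\label{sec:positions}

Fix a graph $H$ and an integer-valued map $b$ on $V(H)$. We call $b(y)$ the \emph{position} of $y$; a vertex is \emph{above} (\emph{below}) another if its position is larger (smaller). The map $b$ satisfies the \emph{window condition} if the following holds.
\begin{itemize}
\item[(W)] Adjacent vertices have different positions. For every vertex $y$ and every integer $r\ge1$, at most $r$ neighbors of $y$ have positions in the window $\{b(y)+1,\dots,b(y)+r\}$, and at most $r$ have positions in the window $\{b(y)-r,\dots,b(y)-1\}$.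
\end{itemize}
The \emph{length} of a window is its number $r$ of elements. We also allow $r=0$; then the window is empty and the bound is trivial. If $b$ satisfies (W), then so does $C-b$ for every integer constant $C$, and so does the restriction of $b$ to any subgraph of $H$.

\begin{lemma}\label{lem:positions}
Let $G$ be $\Delta$-regular with $\Delta\ge1$, and let $N\ge0$ be an integer. Then $G$ has an interval incidence coloring with colors in $\{1,\dots,N+\Delta\}$ if and only if there is a map $a\colon V(G)\to\{0,\dots,N\}$ satisfying \textup{(W)}.
\end{lemma}

\begin{proof}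
Let $c$ be such a coloring and write $A_c(v)=\{a(v)+1,\dots,a(v)+\Delta\}$; then $0\le a(v)\le N$. For an edge $vu$ we have $c(v,u)\in A_c(v)\setminus A_c(u)$, so $a(u)\ne a(v)$. Windows of length $r\ge\Delta$ contain at most $r$ neighbors because the degree is $\Delta$. Let $1\le r<\Delta$, and let $u$ be a neighbor of $v$. If $a(v)<a(u)\le a(v)+r$, then
\[
c(v,u)\in A_c(v)\setminus A_c(u)=\{a(v)+1,\dots,a(u)\}\subseteq\{a(v)+1,\dots,a(v)+r\}.
\]
The colors sent by $v$ are distinct, so this happens for at most $r$ neighbors $u$. If $a(v)-r\le a(u)<a(v)$, then
\[
c(v,u)\in\{a(u)+\Delta+1,\dots,a(v)+\Delta\}\subseteq\{a(v)+\Delta-r+1,\dots,a(v)+\Delta\},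
\]
which again holds for at most $r$ neighbors.

Conversely, let $a$ satisfy (W). Each vertex $v$ sends its small colors up and its large colors down, nearest neighbors first. List the neighbors of $v$ above $v$ as $u_1,\dots,u_p$ with $a(u_1)\le\dots\le a(u_p)$, and those below $v$ as $w_1,\dots,w_q$ with $a(w_1)\ge\dots\ge a(w_q)$. Then $p+q=\Delta$, and we put
\[
c(v,u_j)=a(v)+j,\qquad c(v,w_j)=a(v)+\Delta+1-j .
\]
These colors are distinct and fill $\{a(v)+1,\dots,a(v)+\Delta\}=A_c(v)$, which lies in $\{1,\dots,N+\Delta\}$. The $j$ neighbors $u_1,\dots,u_j$ lie in the window of length $a(u_j)-a(v)$ above $v$, so $j\le a(u_j)-a(v)$ by (W), and hence $c(v,u_j)\le a(u_j)<\min A_c(u_j)$. In the same way $j\le a(v)-a(w_j)$, and hence $c(v,w_j)\ge a(w_j)+\Delta+1>\max A_c(w_j)$. So no vertex receives a color that it sends.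
\end{proof}

Regularity is essential here: it is what allows one integer per vertex to describe the whole interval.

For a map $b$ on $V(H)$ satisfying (W), let $\mathrm{low}_H(y)$ and $\mathrm{up}_H(y)$ be the numbers of neighbors of $y$ in $H$ below and above $y$. Every neighbor is of exactly one kind.

\begin{definition}
Let $t\ge0$ be an integer. A map $b\colon V(H)\to\mathbb Z$ is \emph{$t$-tight} on $H$ if it satisfies (W) and
\[
\mathrm{low}_H(y)\ \le\ b(y)\ \le\ \mathrm{low}_H(y)+t\qquad\text{for every }y\in V(H).
\]
\end{definition}

\begin{proposition}\label{prop:tight}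
Let $G$ be $\Delta$-regular, $\Delta\ge1$, and let $t\ge0$ be an integer. Then $\chi_{ii}(G)\le2\Delta+t$ if and only if $G$ has a $t$-tight map. Every $t$-tight map $a$ on $G$ takes values in $\{0,\dots,\Delta+t\}$, and $\Delta+t-a$ is again $t$-tight.
\end{proposition}

\begin{proof}
If $a$ is $t$-tight, then $0\le\mathrm{low}_G(v)\le a(v)\le\mathrm{low}_G(v)+t\le\Delta+t$, and Lemma~\ref{lem:positions} with $N=\Delta+t$ gives a coloring with colors in $\{1,\dots,2\Delta+t\}$. Conversely, such a coloring gives a map $a\colon V(G)\to\{0,\dots,\Delta+t\}$ satisfying (W). The neighbors of $v$ below $v$ all lie in the window $\{0,\dots,a(v)-1\}$, so $\mathrm{low}_G(v)\le a(v)$. Those above $v$ lie in $\{a(v)+1,\dots,\Delta+t\}$, so $\mathrm{up}_G(v)\le\Delta+t-a(v)$; since $\mathrm{up}_G(v)=\Delta-\mathrm{low}_G(v)$, this says $a(v)\le\mathrm{low}_G(v)+t$. Finally, $\Delta+t-a$ satisfies (W), its lower neighbor counts are $\mathrm{up}_G(v)=\Delta-\mathrm{low}_G(v)$, and the inequalities for $a$ give $\Delta-\mathrm{low}_G(v)\le\Delta+t-a(v)\le\Delta-\mathrm{low}_G(v)+t$.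
\end{proof}

For regular graphs the conjecture therefore says that there is always a $0$-tight map, that is, a map with (W) and $a(v)=\mathrm{low}_G(v)$ for all $v$. The following consequence of tightness will be used several times.

\begin{lemma}\label{lem:lift}
Let $b$ satisfy \textup{(W)} and $\mathrm{low}_H(y)\le b(y)$ for every $y\in V(H)$. If a vertex $y$ has at least $x\ge1$ neighbors at positions smaller than $x$, then $b(y)\ge x$; in particular, $y$ is above all of these neighbors.
\end{lemma}

\begin{proof}
Suppose $b(y)<x$. The neighbors of $y$ at positions smaller than $x$ are the $\mathrm{low}_H(y)\le b(y)$ neighbors below $y$ and those in $\{b(y)+1,\dots,x-1\}$, of which there are at most $x-1-b(y)$. That makes at most $x-1$ in total, a contradiction.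
\end{proof}

\section{A core with no tight map}\label{sec:core}

Let $T$ be an induced subgraph of a regular graph $G$, and let $a$ be a $t$-tight map on $G$. The restriction of $a$ to $V(T)$ satisfies (W) on $T$. If, moreover, every vertex of $T$ lies below all its neighbors outside $T$, then $\mathrm{low}_G=\mathrm{low}_T$ on $V(T)$, and the restriction is a $t$-tight map on $T$. But $T$ need not be regular, and then it may have no such map. This section exhibits such a graph.

For an integer $n\ge1$, let $T=T_n$ have vertex set $L\sqcup\{w\}\sqcup M\sqcup Q$ with $|L|=|M|=3n$ and $|Q|=4n$; its edges are all pairs between $L$ and $w$, between $w$ and $M$, and between $M$ and $Q$. The degrees $d_T$ are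
\begin{equation}\label{eq:degrees}
1\ \text{ on }L,\qquad 6n\ \text{ at }w,\qquad 4n+1\ \text{ on }M,\qquad 3n\ \text{ on }Q .
\end{equation}
The idea is that tightness keeps $L$ and $Q$ low, so that $w$ is above $L$ and $M$ is above $Q$; this fixes the positions of $w$ and of $M$ so closely that the vertices of $M$ fit neither below nor above $w$.

\subsection*{The case $n=1$}

Here $|L|=|M|=3$, $|Q|=4$, and we look for a $0$-tight map $b$, so that $b(y)=\mathrm{low}_T(y)$ for all $y$. Each leaf in $L$ has position at most $1$. Thus $w$ has three neighbors at positions smaller than $2$, and Lemma~\ref{lem:lift} puts $w$ above all of $L$. Each vertex of $Q$ has degree $3$, hence position at most $3$. Each vertex of $M$ then has four neighbors at positions smaller than $4$, and Lemma~\ref{lem:lift} puts it above all of $Q$. So if $\ell$ of the three vertices of $M$ lie below $w$, then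
\[
b(w)=3+\ell,\qquad b(y)=4\ \text{ if $y\in M$ is below }w,\qquad b(y)=5\ \text{ if $y\in M$ is above }w .
\]
If $\ell\ge1$, then $w$ has $\ell$ neighbors in the window $\{4,\dots,2+\ell\}$ of length $\ell-1$ (which is empty for $\ell=1$). If $\ell=0$, then $w$ has all three vertices of $M$ in the window $\{4,5\}$ of length $2$. Both contradict (W).

The three leaves matter: with only two of them, the positions $0$ on $L$ and $Q$, $2$ at $w$ and $5$ on $M$ form a $0$-tight map.

\subsection*{The general case}

\begin{lemma}\label{lem:core}
For every $n\ge1$ the graph $T_n$ has no $(n-1)$-tight map.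
\end{lemma}

\begin{proof}
Put $t=n-1$ and suppose that $b$ is a $t$-tight map on $T=T_n$.

A leaf in $L$ has $\mathrm{low}_T\le1$, hence position at most $1+t=n$. So $w$ has $3n\ge n+1$ neighbors at positions smaller than $n+1$, and by Lemma~\ref{lem:lift} we have $b(w)\ge n+1$, so $w$ is above all of $L$. Let $\ell$ be the number of vertices of $M$ below $w$. Then $\mathrm{low}_T(w)=3n+\ell$, and tightness gives
\begin{equation}\label{eq:w}
3n+\ell\ \le\ b(w)\ \le\ 4n+\ell-1 .
\end{equation}

A vertex of $Q$ has degree $3n$, hence position at most $3n+t=4n-1$. Each $y\in M$ thus has $4n$ neighbors at positions smaller than $4n$, so by Lemma~\ref{lem:lift} we have $b(y)\ge4n$ and $y$ is above all of $Q$. If $y$ is also above $w$, then $\mathrm{low}_T(y)=4n+1$ and $b(y)\le4n+1+t=5n$.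

If $\ell\ge1$, the $\ell$ vertices of $M$ below $w$ lie in the window $\{4n,\dots,b(w)-1\}$, so $\ell\le b(w)-4n\le\ell-1$ by (W) at $w$ and \eqref{eq:w}, a contradiction. If $\ell=0$, all $3n$ vertices of $M$ lie in the window $\{b(w)+1,\dots,5n\}$, so $3n\le5n-b(w)\le2n$ by (W) at $w$ and \eqref{eq:w}, again a contradiction.
\end{proof}

\begin{remark}
The same proof works for $2n<|L|\le|M|$ and $|Q|=|M|+n$. The size of $Q$ puts $M$ above $Q$; the condition $|L|\le|M|$ excludes $\ell\ge1$; and $|L|>2n$ excludes $\ell=0$. We use multiples of $n$ to keep the arithmetic simple.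
\end{remark}

\section{Large twin classes as switches}\label{sec:twins}

To use $T$ inside a $\Delta$-regular graph we must give its vertices many more neighbors and control on which side these lie. The tool is a large set $S$ of \emph{twins}, that is, vertices with one common neighborhood $Z$. Such a set could conceivably sit in the middle of $Z$, or be interleaved with it. We show that, if $S$ is large enough, it does neither.

\subsection*{The case $t=0$}

Let $a$ be a $0$-tight map on a $\Delta$-regular graph, and let $S$ be a set of $s>\Delta/2$ vertices with common neighborhood $Z$. For $\sigma\in S$, exactly $a(\sigma)$ vertices of $Z$ lie below $\sigma$. Suppose that $S$ occupies two positions $i<i'$. Then exactly $i'-i$ vertices of $Z$ have positions in $\{i,\dots,i'-1\}$, and none has position $i$, since a vertex of $S$ sits there. So a vertex of $S$ at position $i$ has $i'-i$ neighbors in a window of length $i'-i-1$, which contradicts (W). Hence $S$ occupies a single position $i$. If $Z$ had a vertex $z^-$ below $i$ and a vertex $z^+$ above $i$, then (W) at $z^-$ would give $s\le i-a(z^-)\le i$, and (W) at $z^+$ would give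 $s\le a(z^+)-i\le\Delta-i$. Adding, $2s\le\Delta$, a contradiction. So all of $Z$ is on the same side of $S$.

The condition $s>\Delta/2$ cannot be relaxed to $s\ge\Delta/2$ here: in the complete tripartite graph with parts of size $s=\Delta/2$, placing the parts at positions $0$, $s$, $2s$ gives a $0$-tight map whose middle part lies between its neighbors.

\subsection*{The general case}

With slack $t$ the vertices of $S$ may spread out, and vertices of $Z$ may lie between them. We control this by the function $f(x)$ that is the number of vertices of $Z$ below $x$, minus $x$. Tightness says that $f$ lies between $-t$ and $0$ at every position occupied by $S$. On the other hand, (W) at the vertices of $Z$ bounds the number of vertices of $S$ in a gap of $Z$ by a drop of $f$ across that gap, and (W) at the vertices of $S$ ensures that these drops add up to a small total. So if $Z$ has a vertex strictly between two vertices of $S$, then $S$ has at most $2t$ vertices.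

\begin{lemma}\label{lem:switch}
Let $a$ be a $t$-tight map on a $\Delta$-regular graph, where $\Delta\ge1$ and $t\ge0$. Let $S$ be a set of $s>\Delta/2+t$ vertices that all have the same neighborhood $Z$. Then either all of $Z$ lies below all of $S$, or all of $Z$ lies above all of $S$.
\end{lemma}

\begin{proof}
Each vertex of $Z$ is adjacent to all of $S$, so $s\le\Delta$. Hence $s>s/2+t$, that is,
\begin{equation}\label{eq:s2t}
s>2t .
\end{equation}
Put $N=\Delta+t$, so that all positions lie in $\{0,\dots,N\}$ by Proposition~\ref{prop:tight}. For integers $0\le x\le N+1$ let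
\[
f(x)=|\{z\in Z:a(z)<x\}|-x .
\]
Call a position \emph{free} if no vertex of $Z$ has it. Every position occupied by $S$ is free. Passing from $x$ to $x+1$ changes $f$ by the number of vertices of $Z$ at position $x$, minus $1$; so $f$ falls by exactly $1$ if $x$ is free. Let $i$ be a position occupied by some $\sigma\in S$. Then the following hold.
\begin{enumerate}
\item[(A)] $f(x)\ge f(i)$ for $0\le x\le i$. Indeed, by (W) at $\sigma$ at most $i-x$ vertices of $Z$ have positions in $\{x,\dots,i-1\}$.
\item[(B)] $f(x)\le f(i)-1$ for $i<x\le N+1$. Indeed, $f(i+1)=f(i)-1$, and by (W) at $\sigma$ at most $x-1-i$ vertices of $Z$ have positions in $\{i+1,\dots,x-1\}$, so $f(x)\le f(i+1)$.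
\item[(C)] $-t\le f(i)\le0$. This is tightness at $\sigma$, since $f(i)$ is the number of neighbors of $\sigma$ below $\sigma$, minus $a(\sigma)$.
\end{enumerate}
Let $i_0$ and $i_1$ be the smallest and the largest position occupied by $S$.

\medskip\noindent\emph{Step 1: no vertex of $Z$ has a position strictly between $i_0$ and $i_1$.} Suppose some do, and let $c_1<\dots<c_g$ be the positions strictly between $i_0$ and $i_1$ that are occupied by $Z$. Put $c_0=i_0-1$. No vertex of $S$ has a position $c_j$ with $j\ge1$, so $S$ is the disjoint union of the sets
\[
S_j=\{\sigma\in S:c_{j-1}<a(\sigma)<c_j\}\quad(1\le j\le g),\qquad S_{g+1}=\{\sigma\in S:a(\sigma)>c_g\}.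
\]
We show that $|S_1|+\dots+|S_g|\le t$ and $|S_{g+1}|\le t$. Together these contradict \eqref{eq:s2t}.

For the first bound, consider a nonempty $S_j$ with $j\le g$, and let $\alpha_j$ be its smallest position. The positions $\alpha_j,\dots,c_j-1$ are free (for $j=1$ note that $i_0$ is free, because $S$ occupies it). So $f(c_j)=f(\alpha_j)-(c_j-\alpha_j)$. A vertex of $Z$ at position $c_j$ has all of $S_j$ in the window $\{\alpha_j,\dots,c_j-1\}$. Therefore
\[
|S_j|\ \le\ c_j-\alpha_j\ =\ f(\alpha_j)-f(c_j).
\]
If $S_j$ and $S_{j'}$ with $j<j'\le g$ are consecutive nonempty sets, then $c_j<\alpha_{j'}$, and (A) for $\alpha_{j'}$ gives $f(c_j)\ge f(\alpha_{j'})$. So the bounds telescope. The set $S_1$ is nonempty because it contains the vertices of $S$ at position $i_0$; if $S_m$ is the last nonempty one with $m\le g$, then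
\[
|S_1|+\dots+|S_g|\ \le\ f(\alpha_1)-f(c_m)\ \le\ 0-f(i_1)\ \le\ t,
\]
where we used (C) for $\alpha_1$, (A) for $c_m<i_1$, and (C) for $i_1$.

For the second bound, (B) and (C) for $i_0$ give $f(c_g+1)\le f(i_0)-1\le-1$. The positions $c_g+1,\dots,i_1-1$ are free, so by (C) for $i_1$
\[
-t\ \le\ f(i_1)\ =\ f(c_g+1)-(i_1-c_g-1)\ \le\ -(i_1-c_g).
\]
Thus $i_1-c_g\le t$. A vertex of $Z$ at position $c_g$ has all of $S_{g+1}$ in the window $\{c_g+1,\dots,i_1\}$, so $|S_{g+1}|\le i_1-c_g\le t$.

\medskip\noindent\emph{Step 2: $Z$ lies on one side.} By Step 1, and since $i_0$ and $i_1$ are free, all positions in $\{i_0,\dots,i_1\}$ are free. Hence $i_1-i_0=f(i_0)-f(i_1)\le t$ by (C). Suppose there are $z^-,z^+\in Z$ with $a(z^-)<i_0$ and $a(z^+)>i_1$. All of $S$ lies in the window $\{a(z^-)+1,\dots,i_1\}$ above $z^-$ and in the window $\{i_0,\dots,a(z^+)-1\}$ below $z^+$, so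
\[
2s\ \le\ \bigl(i_1-a(z^-)\bigr)+\bigl(a(z^+)-i_0\bigr)\ \le\ N+(i_1-i_0)\ \le\ \Delta+2t,
\]
contrary to $s>\Delta/2+t$. So all of $Z$ is below $i_0$ or all of $Z$ is above $i_1$.
\end{proof}

\section{The construction}\label{sec:construction}

We now prove Theorem~\ref{thm:main}. Let $n\ge1$, $t=n-1$ and $\Delta\ge28n+1$, and let $T=T_n$.

\subsection*{Design}

Join all of $T$ to a twin class $S_1$. By Lemma~\ref{lem:switch} and reflection we may assume that $S_1$ lies above $T$. Since $S_1$ adds the same number of neighbors to every vertex, and $T$ is not regular, the vertices $y\in V(T)$ need different numbers $r_y$ of further neighbors, which we take from a set $U$. Suppose that all of $U$ lies above all of $T$, or all of $U$ lies below all of $T$.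
\begin{itemize}
\item If $U$ is above $T$, then all outside neighbors of $T$ are above $T$, and $\mathrm{low}_G(y)=\mathrm{low}_T(y)$. This is the situation that Lemma~\ref{lem:core} forbids.
\item If $U$ is below $T$, then $\mathrm{low}_G(y)=r_y+\mathrm{low}_T(y)=\bigl(r_y+d_T(y)\bigr)-\mathrm{up}_T(y)$. In a regular graph $r_y+d_T(y)$ is the same constant for all $y$, so $a$ on $T$ is the mirror image of a forbidden map.
\end{itemize}
It remains to force $U$ to one side of $T$. A second twin class $S_2$, joined to $U$, does this: it pushes $U$ either far up or far down.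

\subsection*{The graph}

Take pairwise disjoint vertex sets as follows; see Figure~\ref{fig:G}.
\begin{itemize}
\item $V(T)$, with $10n+1$ vertices, carrying the edges of $T$.
\item $P_1$ with $|P_1|=\Delta-10n-1$, carrying a $12n$-regular graph: identify $P_1$ with $\mathbb Z/|P_1|$ and take the circulant graph in which each element is joined to those at differences $\pm1,\dots,\pm6n$. These differences are distinct and nonzero modulo $|P_1|$ because $|P_1|\ge18n\ge12n+1$.
\item $U$ with $|U|=24n$, independent.
\item $P_2$ with $|P_2|=\Delta-24n$, carrying a $4n$-regular graph: the circulant graph with differences $\pm1,\dots,\pm2n$, which exists because $|P_2|\ge4n+1$.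
\item Independent sets $S_1$ and $S_2$ with $|S_1|=\Delta-12n$ and $|S_2|=\Delta-4n$.
\end{itemize}
Put $Z_1=V(T)\cup P_1$ and $Z_2=U\cup P_2$; both have exactly $\Delta$ elements. Join $S_1$ completely to $Z_1$ and $S_2$ completely to $Z_2$. Finally, add a bipartite graph between $V(T)$ and $U$ in which each $y\in V(T)$ has
\[
r_y=12n-d_T(y)
\]
neighbors in $U$ and each $u\in U$ has exactly $4n$ neighbors in $V(T)$. To see that it exists, arrange $U$ in a cycle and let the vertices of $T$, one after another, take $r_y$ cyclically consecutive elements of $U$, each starting where the previous one stopped. By \eqref{eq:degrees}, $1\le d_T(y)\le6n$, so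
\begin{equation}\label{eq:r}
6n\ \le\ r_y\ \le\ 12n-1\ <\ |U| ,
\end{equation}
and no $y$ takes an element twice. The degree sum of $T$ is $2(3n+3n+12n^2)=24n^2+12n$, so
\[
\sum_{y}r_y=12n(10n+1)-(24n^2+12n)=96n^2=4n\cdot24n ,
\]
and the process goes around the cycle exactly $4n$ times. So each $u\in U$ is taken exactly $4n$ times, by different vertices $y$. Call the resulting graph $G$.

\begin{figure}[t]
\centering
\begin{tikzpicture}[blk/.style={draw, rounded corners, align=center, minimum width=2.3cm, minimum height=1.1cm, font=\small}, lab/.style={font=\footnotesize}]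
\node[blk] (S1) at (0,0) {$S_1$\\ $\Delta-12n$};
\node[blk] (T) at (3.6,1) {$T$\\ $10n+1$};
\node[blk] (P1) at (3.6,-1) {$P_1$\\ $\Delta-10n-1$};
\node[blk] (U) at (8.4,1) {$U$\\ $24n$};
\node[blk] (P2) at (8.4,-1) {$P_2$\\ $\Delta-24n$};
\node[blk] (S2) at (12,0) {$S_2$\\ $\Delta-4n$};
\draw[very thick] (S1)--(T);
\draw[very thick] (S1)--(P1);
\draw[very thick] (S2)--(U);
\draw[very thick] (S2)--(P2);
\draw[dashed] (T)--(U) node[lab, pos=0.2, above] {$r_y$} node[lab, pos=0.82, above] {$4n$};
\node[lab] at (3.6,-1.9) {inside: $12n$-regular};
\node[lab] at (8.4,-1.9) {inside: $4n$-regular};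
\node[lab] at (3.6,1.9) {inside: degrees $d_T(y)$};
\node[lab] at (8.4,1.9) {inside: no edges};
\end{tikzpicture}
\caption{The $\Delta$-regular graph $G$. Each box is a vertex set with its size. Thick lines are complete joins. The dashed line is a bipartite graph in which $y\in V(T)$ has $r_y=12n-d_T(y)$ neighbors in $U$ and each $u\in U$ has $4n$ neighbors in $V(T)$. The sets $S_1$, $S_2$ are independent.}
\label{fig:G}
\end{figure}

The graph $G$ is simple and $\Delta$-regular:
\begin{itemize}
\item a vertex of $S_1$ or $S_2$ has degree $|Z_1|=|Z_2|=\Delta$;
\item $y\in V(T)$ has degree $|S_1|+d_T(y)+r_y=(\Delta-12n)+12n=\Delta$;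
\item a vertex of $P_1$ has degree $|S_1|+12n=\Delta$;
\item a vertex of $U$ or $P_2$ has degree $|S_2|+4n=\Delta$.
\end{itemize}
It is connected, because $S_1\cup Z_1$ and $S_2\cup Z_2$ induce connected graphs and there are edges between $V(T)$ and $U$. It has $2\Delta+(\Delta-12n)+(\Delta-4n)=4\Delta-16n$ vertices.

\subsection*{$G$ has no $t$-tight map}

Suppose that $\chi_{ii}(G)\le2\Delta+t$. By Proposition~\ref{prop:tight}, $G$ has a $t$-tight map $a$, with values in $\{0,\dots,N\}$, where $N=\Delta+t$. Since $\Delta>26n-2$,
\[
|S_2|\ \ge\ |S_1|\ =\ \Delta-12n\ >\ \frac\Delta2+n-1\ =\ \frac\Delta2+t ,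
\]
so Lemma~\ref{lem:switch} applies to $S_1$ with common neighborhood $Z_1$ and to $S_2$ with common neighborhood $Z_2$. Replacing $a$ by the $t$-tight map $N-a$ if necessary, we may assume that all of $Z_1$ lies below all of $S_1$. For $y\in V(T)$, the neighbors in $S_1$ are above $y$, so $\mathrm{low}_G(y)\le\Delta-|S_1|=12n$ and
\begin{equation}\label{eq:ylow}
a(y)\ \le\ 12n+t\ =\ 13n-1 .
\end{equation}
All neighbors of $y$ below $y$ lie in $V(T)\cup U$. We have used up the reflection, so both settings of the second switch must be treated.

\medskip\noindent\emph{Case A: all of $Z_2$ lies above all of $S_2$.} For $u\in U$, tightness gives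
\[
a(u)\ \ge\ \mathrm{low}_G(u)\ \ge\ |S_2|\ =\ \Delta-4n\ \ge\ 24n+1\ >\ 13n-1 .
\]
By \eqref{eq:ylow}, every vertex of $U$ is above every vertex of $T$. Hence $\mathrm{low}_G(y)=\mathrm{low}_T(y)$ for all $y\in V(T)$, and the restriction of $a$ to $V(T)$ is a $t$-tight map on $T$. This contradicts Lemma~\ref{lem:core}.

\medskip\noindent\emph{Case B: all of $Z_2$ lies below all of $S_2$.} A vertex $u\in U$ has its neighbors in $S_2\cup V(T)$, and those in $S_2$ are above it. So $\mathrm{low}_G(u)\le4n$ and $a(u)\le4n+t=5n-1$. By \eqref{eq:r}, each $y\in V(T)$ has at least $6n\ge5n$ neighbors in $U$, all at positions smaller than $5n$. Lemma~\ref{lem:lift} gives $a(y)\ge5n$, so every vertex of $T$ is above every vertex of $U$. Therefore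
\[
\mathrm{low}_G(y)=r_y+\mathrm{low}_T(y)=r_y+d_T(y)-\mathrm{up}_T(y)=12n-\mathrm{up}_T(y),
\]
where $\mathrm{low}_T$ and $\mathrm{up}_T$ refer to $a$. Tightness of $a$ reads
\[
12n-\mathrm{up}_T(y)\ \le\ a(y)\ \le\ 12n-\mathrm{up}_T(y)+t .
\]
Put $b(y)=12n+t-a(y)$ for $y\in V(T)$. Then $b$ satisfies (W) on $T$, and
\[
\mathrm{up}_T(y)\ \le\ b(y)\ \le\ \mathrm{up}_T(y)+t .
\]
The neighbors of $y$ in $T$ that are above $y$ with respect to $a$ are exactly those that are below $y$ with respect to $b$. So $b$ is a $t$-tight map on $T$, which again contradicts Lemma~\ref{lem:core}.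

\medskip
Hence $\chi_{ii}(G)\ge2\Delta+t+1=2\Delta+n$, and Theorem~\ref{thm:main} is proved.\qed

\begin{remark}
The full strength of $\Delta\ge28n+1$ is used only for the size of $P_2$, that is, to fit a $4n$-regular graph on $\Delta-24n$ vertices. The switches need only $\Delta>26n-2$. The sets $P_1$ and $P_2$ serve only to fill $Z_1$ and $Z_2$ up to $\Delta$ vertices; the positions of their vertices play no role in Cases A and B.
\end{remark}

\section{An upper bound for regular graphs}\label{sec:upper}

We finally prove Theorem~\ref{thm:upper}. By Lemma~\ref{lem:positions} we only need a map satisfying (W) with a small range. Windows of length at least $\Delta$ are harmless, so only neighbors at distance less than $\Delta$ in position matter. So we split the graph into two parts with few internal edges at each vertex, place the parts at distance $\Delta$ from each other, and recurse.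

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Define $R(0)=0$ and $R(D)=2R(\lfloor D/2\rfloor)+D$ for $D\ge1$. We claim that every graph $H$ with maximum degree at most $D$ has a map $a\colon V(H)\to\{0,\dots,R(D)\}$ satisfying (W). For $D=0$ take $a=0$.

Let $D\ge1$ and suppose the claim holds for all smaller values. Choose a partition $V(H)=V_1\sqcup V_2$ with the maximum number of edges between the parts. A vertex has at most as many neighbors in its own part as in the other, since otherwise moving it to the other part would increase that number. So it has at most $\lfloor D/2\rfloor$ neighbors in its own part. Let $R'=R(\lfloor D/2\rfloor)$. By induction there are maps $a_j\colon V_j\to\{0,\dots,R'\}$ satisfying (W) on the induced subgraphs $H[V_j]$, for $j=1,2$. Let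
\[
a=a_1\ \text{ on }V_1,\qquad a=a_2+R'+D\ \text{ on }V_2 .
\]
Positions in different parts differ by at least $D\ge1$, and adjacent vertices in the same part have different positions by induction. So all adjacent vertices have different positions. A window of length $r<D$ at a vertex contains only neighbors in the same part, at most $r$ of them by induction. A window of length $r\ge D$ contains at most $D\le r$ neighbors. Thus $a$ satisfies (W), and its values lie in $\{0,\dots,2R'+D\}=\{0,\dots,R(D)\}$. This proves the claim.

Next, $R(D)\le D(\lfloor\log_2D\rfloor+1)$ for $D\ge1$, by induction on $D$. For $D=1$ both sides equal $1$. For $D\ge2$ we have $\lfloor\log_2\lfloor D/2\rfloor\rfloor=\lfloor\log_2D\rfloor-1$, so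
\[
R(D)\ \le\ 2\lfloor D/2\rfloor\lfloor\log_2D\rfloor+D\ \le\ D(\lfloor\log_2D\rfloor+1).
\]
For a $\Delta$-regular graph $G$ with $\Delta\ge1$, the claim with $D=\Delta$ and Lemma~\ref{lem:positions} with $N=R(\Delta)$ give $\chi_{ii}(G)\le\Delta+R(\Delta)\le\Delta(\lfloor\log_2\Delta\rfloor+2)$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{IIC}
\emph{Interval Incidence Coloring of Subcubic Graphs},
\url{https://pub.pg.edu.pl/en/download/144421-interval-incidence-coloring-of-subcubic-graphs}.
\end{thebibliography}

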